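# Torsion subgroups with a Bohr-continuous cross section

## The theorem: direct summands up to a finite group

**Theorem 1.** Let $G$ be any abelian group and $H$ a torsion subgroup. The following are equivalent:

* (a) $H$ is a ccs-subgroup of $G$;
* (b) some cross section $(G/H)^\#\to G^\#$ is continuous at one point;
* (c) there are a finite subgroup $F\le H$ and a homomorphism $r:G\to H/F$ with $r(h)=h+F$ for all $h\in H$ (that is, $H/F$ is a direct summand of $G/F$);
* (d) there is a subgroup $L\le G$ with $G=H+L$ and $H\cap L$ finite.

For a torsion abelian group $A$ and a prime $p$, let $t_p(A)$ be its $p$-primary component.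

**Corollary 2.** Let $G$ be a torsion abelian group and $H\le G$. Then $H$ is a ccs-subgroup of $G$ if and only if (1) $t_p(H)$ is a ccs-subgroup of $t_p(G)$ for every prime $p$, and (2) $t_p(H)$ is a direct summand of $t_p(G)$ for all but finitely many $p$.

**Theorem 3.** Let $P$ be an infinite set of primes, $G=\bigoplus_{p\in P}\mathbf Z(p^2)$ and $H=\bigoplus_{p\in P}p\,\mathbf Z(p^2)$. Then $t_p(H)$ is a ccs-subgroup of $t_p(G)$ for every prime $p$, but $H$ is not a ccs-subgroup of $G$. In fact no cross section $(G/H)^\#\to G^\#$ is continuous at even one point.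

Here are the words. Let $\mathbf T=\mathbf R/\mathbf Z$, written additively, let $\|t\|$ be the distance from $t\in\mathbf T$ to $0$, and put $e(t)=e^{2\pi i t}$.

**Definition (Bohr topology).** The Bohr topology of an abelian group $G$ is the initial topology for the family of all homomorphisms $G\to\mathbf T$. We write $G^\#$ for $G$ with this topology.

A homomorphism $G\to\mathbf T$ is called a character of $G$. A basic neighborhood of $0$ in $G^\#$ is a set $\{x:\|\psi_j(x)\|<\delta,\ 1\le j\le n\}$, given by finitely many characters $\psi_1,\dots,\psi_n$ and a $\delta>0$. As an example, take $K=\bigoplus_p\mathbf Z(p)$ over the odd primes, and let $e_p$ be the generator $1$ of the $p$-th summand. The sequence $(e_p)$ looks as if it runs off to $0$, since every fixed coordinate of it is eventually $0$. But the character $\psi(x)=\sum_p\frac{p-1}{2}\cdot\frac{x_p}{p}$ has $\psi(e_p)=\frac12-\frac1{2p}$, of norm at least $\frac13$, so $(e_p)$ does not converge to $0$ in $K^\#$. A character may look at infinitely many coordinates at once, and this will matter.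

**Definition (ccs-subgroup).** Let $H\le G$ and let $\varphi:G\to G/H$ be the canonical map. A cross section is a map $\Gamma:G/H\to G$ with $\varphi\circ\Gamma=\mathrm{id}$; it need not be a homomorphism. The subgroup $H$ is a ccs-subgroup of $G$ if some cross section is continuous as a map $(G/H)^\#\to G^\#$.

If $G=H\oplus L$, then $H$ is a ccs-subgroup: the isomorphism $G/H\cong L$ followed by the inclusion $L\to G$ is a cross section and a homomorphism, and homomorphisms are Bohr-continuous. Theorem 1 says that, for torsion $H$, every ccs-subgroup arises in this way up to a finite group. It also says that continuity at a single point already forces it.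

The question behind this comes from "A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology". It is known that if $G$ is torsion and $H$ is a ccs-subgroup of $G$, then $t_p(H)$ is a ccs-subgroup of $t_p(G)$ for every $p$. Does the converse hold? Theorem 3 says no, and Corollary 2 says which condition is missing. The converse fails for every torsion pair in which all $t_p(H)$ are ccs in $t_p(G)$ but infinitely many $t_p(H)$ are not direct summands, and it holds in all other cases.

## Facts about characters used throughout

We use the following facts about the Bohr topology.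

* (B1) Homomorphisms are Bohr-continuous: if $f:A\to B$ is a homomorphism and $\chi$ a character of $B$, then $\chi\circ f$ is a character of $A$. In particular, isomorphisms are Bohr homeomorphisms.
* (B2) If $B\le A$, then $B^\#$ is a subspace of $A^\#$, because characters of $B$ extend to $A$ ($\mathbf T$ is divisible).
* (B3) $(A\times B)^\#=A^\#\times B^\#$, because each character of $A\times B$ is the sum of a character of $A$ and one of $B$.
* (B4) Finite groups are discrete in the Bohr topology: characters separate points, and a finite Hausdorff space is discrete.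

A map $\Gamma$ into $G^\#$ is continuous at a point exactly when $\chi\circ\Gamma$ is, for every character $\chi$ of $G$. Translations are Bohr homeomorphisms. So if a cross section $\Gamma$ is continuous at $x_0$, then $x\mapsto\Gamma(x+x_0)-\Gamma(x_0)$ is a cross section that is continuous at $0$ and sends $0$ to $0$. We call this normalizing $\Gamma$.

For a discrete abelian group $A$, the dual $\widehat A=\mathrm{Hom}(A,\mathbf T)$ is compact in the topology of pointwise convergence, and it is metrizable if $A$ is countable. From Pontryagin duality we recall the following. The continuous characters of $\widehat A$ are the evaluations at elements of $A$. Continuous characters of a closed subgroup of a compact abelian group extend to the whole group. A compact abelian group carries the initial topology of its continuous characters. If $Z_0$ is a closed subgroup of $\widehat A$ and $Z_0^\perp=\{x\in A: b(x)=0\text{ for all }b\in Z_0\}$, then the group of continuous characters of $Z_0$ is $A/Z_0^\perp$, where the class of $x$ acts by $b\mapsto b(x)$. Finally, $Z_0^\perp$ is the dual of $\widehat A/Z_0$, so it is finite when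 $Z_0$ is open.

If $H$ is torsion, then $\widehat H$ is profinite: every neighborhood of $0$ contains an open subgroup. Indeed, a basic neighborhood restricts the values of $a\in\widehat H$ at finitely many elements. These generate a finite subgroup $F_0$ of $H$, and $\{a:a|_{F_0}=0\}$ lies in the neighborhood. It is an open subgroup, since $a(h)$ takes only finitely many values for each $h\in F_0$.

## Cutting the circle at an irrational point

The simplest nontrivial case is a finite subgroup that is not a summand. Let $G=\mathbf Q/\mathbf Z$ and $H=\{0,\frac12\}$. Multiplication by $2$ identifies $G/H$ with $\mathbf Q/\mathbf Z$, and a cross section is a choice of half $s(x)$ for each $x\in\mathbf Q/\mathbf Z$. No choice is a homomorphism, since $H$ would then be a direct summand of a divisible group, hence divisible.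

Fix an irrational $\alpha$, let $\tilde x$ be the representative of $x$ in $(\alpha,\alpha+1)$, and let $s(x)=\tilde x/2$ mod $1$. The map $x\mapsto\tilde x$ is continuous from $\mathbf Q/\mathbf Z$ with the topology of $\mathbf T$, because the jump is at a point outside $\mathbf Q/\mathbf Z$. The topology of $\mathbf T$ is coarser than the Bohr topology, since the inclusion $\mathbf Q/\mathbf Z\to\mathbf T$ is a character. A character $\chi$ of $\mathbf Q/\mathbf Z$ has $\chi(\frac12)\in\{0,\frac12\}$. Put $m(t)=0$ or $m(t)=t$ accordingly. Then $\chi-m$ kills $H$, so it equals $\chi'(2t)$ for some character $\chi'$ of $\mathbf Q/\mathbf Z$, and $\chi(s(x))=m(s(x))+\chi'(x)$. Both terms are Bohr-continuous, so $H$ is ccs. In (d) one takes $L=G$.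

The same cut shows that torsion cannot be dropped from Theorem 1. Take $\mathbf Z\le\mathbf Q$, and let $\Gamma(x)=\tilde x\in\mathbf Q$ be the representative of $x\in\mathbf Q/\mathbf Z$ in $(\alpha,\alpha+1)$. If $\chi$ is a character of $\mathbf Q$ and $\chi(1)=\theta+\mathbf Z$ with $\theta\in\mathbf R$, then $\chi(q)-\theta q$ vanishes on $\mathbf Z$ modulo $1$. So $\chi(\Gamma(x))=\theta\,\Gamma(x)+\chi'(x)$ modulo $1$ for some character $\chi'$ of $\mathbf Q/\mathbf Z$, and this is Bohr-continuous. Hence $\mathbf Z$ is a ccs-subgroup of $\mathbf Q$. But its only finite subgroup is $0$, and it is not a direct summand of the divisible group $\mathbf Q$, so (c) fails.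

## From the subgroup $L$ to a continuous section

We prove the implications of Theorem 1 that construct something. That (a) implies (b) is trivial.

**Proof of (c)$\Leftrightarrow$(d).** Given $r$, let $L=\ker r$. For $h\in H$ we have $r(h)=h+F$, so $L\cap H=F$ is finite. If $g\in G$ and $r(g)=h+F$, then $r(g-h)=0$, so $g\in H+L$. Conversely, given $L$, put $F=H\cap L$. Then $G/F=H/F+L/F$, and the intersection of these subgroups is $(H\cap L)/F=0$, so the sum is direct. Let $r$ be $G\to G/F$ followed by the projection to $H/F$. $\square$

The proof of (d)$\Rightarrow$(a) reduces everything to finite subgroups, and then treats those as we treated $\{0,\frac12\}$.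

**Step 1. Reduction to a finite subgroup.** Let $G=H+L$ with $F=H\cap L$ finite. The inclusion $L\to G$ induces an isomorphism $L/F\cong G/H$, which is a Bohr homeomorphism. If $s:(L/F)^\#\to L^\#$ is a continuous cross section for $F\le L$, then $G/H\cong L/F\xrightarrow{s}L\to G$ is a continuous cross section for $H\le G$. So it suffices to show that *a finite subgroup $F$ of an abelian group $L$ is a ccs-subgroup of $L$*.

**Step 2. Finite subgroups of $D=(\mathbf Q/\mathbf Z)^n$.** This step repeats the irrational cut in $n$ dimensions. Let $F\le D\subset\mathbf T^n$ be finite, and let $\rho:\mathbf T^n\to M=\mathbf T^n/F$ be the quotient map, a finite covering. Cover the compact space $M$ by finitely many open sets $O_i$ carrying continuous sections $s_i:O_i\to\mathbf T^n$ of $\rho$.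

Let $\tau$ be the topology that $D/F$ inherits from $M$. It is coarser than the Bohr topology of $D/F$, since $M$ has the initial topology of its continuous characters, and these restrict to characters of $D/F$. The space $(D/F,\tau)$ is countable and metrizable. Around each point, a ball whose radius avoids the countably many distances from that point is clopen, so each point has arbitrarily small clopen neighborhoods. Choose for each point a clopen neighborhood contained in some $O_i$, enumerate these countably many sets, and subtract from each the union of the earlier ones. This partitions $D/F$ into countably many $\tau$-clopen sets $W_j$ with $W_j\subset O_{i(j)}$.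

Put $s(x)=s_{i(j)}(x)$ for $x\in W_j$. Then $s(x)\in\rho^{-1}(x)$, which is a coset of $F$ inside $D$. So $s$ is a cross section $D/F\to D$, and it is continuous from $\tau$ to the topology of $\mathbf T^n$. Now let $\chi$ be any character of $D$. Extend $\chi|_F$ to a continuous character $m$ of $\mathbf T^n$. Then $\chi-m|_D$ kills $F$ and induces a character $\chi'$ of $D/F$, so
$$\chi(s(x))=m(s(x))+\chi'(x).$$
The first term is $\tau$-continuous, hence Bohr-continuous, and the second is a character. So $s$ is Bohr-continuous.

**Step 3. Finite subgroups of an arbitrary $L$.** This step pulls the section of Step 2 back to $L$. A finite abelian group is a sum of cyclic groups, so $F$ embeds in some $D=(\mathbf Q/\mathbf Z)^n$. As $D$ is divisible, the embedding extends to a homomorphism $\theta:L\to D$, injective on $F$. Let $\bar\theta:L/F\to D/\theta(F)$ be the induced map. The homomorphism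
$$L\to(L/F)\times D,\qquad y\mapsto(y+F,\theta(y))$$
is injective: an element of the kernel lies in $F$ and is killed by $\theta$. Its image is $\{(x,d):\bar\theta(x)=d+\theta(F)\}$. One inclusion is clear. For the other, take such $(x,d)$ and any $y$ over $x$. Then $\theta(y)-d=\theta(f)$ for some $f\in F$, and $y-f$ maps to $(x,d)$. By (B1)–(B3), $L^\#$ carries the subspace topology of $(L/F)^\#\times D^\#$.

Let $s$ be the section of Step 2 for $\theta(F)\le D$. For $x\in L/F$ the pair $(x,s(\bar\theta(x)))$ lies in the image, so it corresponds to an element $\Gamma(x)\in L$ over $x$. The map $x\mapsto(x,s(\bar\theta(x)))$ is Bohr-continuous, so $\Gamma$ is a Bohr-continuous cross section. This proves (d)$\Rightarrow$(a). $\square$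

What remains is (b)$\Rightarrow$(c).

## Gluing digits prime by prime

To prove the converse in the question, one would take continuous sections $\Gamma_p:t_p(G)/t_p(H)\to t_p(G)$ and glue them coordinatewise. Let us try this in the groups of Theorem 3. Here $K=G/H=\bigoplus_{p\in P}\mathbf Z(p)$. Let $\Gamma(x)=(\tilde x_p\bmod p^2)_{p\in P}$, where $\tilde x_p\in\{0,\dots,p-1\}$ is the digit of $x_p\in\mathbf Z(p)$. Each coordinate map is a map between finite discrete groups, so it is continuous.

Nevertheless $\Gamma$ is not continuous at $0$. Let $\chi(g)=\sum_{p\in P,\,p\text{ odd}}\frac{p-1}2\cdot\frac{g_p}{p^2}$, a character of $G$. Suppose characters $\psi_1,\dots,\psi_n$ of $K$ and $\delta>0$ are given. Choose an integer $N\ge1/\delta$ and an odd $p\in P$ with $p>N^n$. Divide $\mathbf T^n$ into $N^n$ half-open cubes of side $1/N$. Two of the $p$ points $(\psi_1(x),\dots,\psi_n(x))$, with $x$ in the $p$-th summand $\mathbf Z(p)$, lie in the same cube. The difference of the two elements is some $x\ne0$ in $\mathbf Z(p)$ with $\|\psi_j(x)\|<\delta$ for all $j$. The same holds for $-x$. But the digits of $x$ and $-x$ add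 up to $p$, so
$$\chi(\Gamma(x))+\chi(\Gamma(-x))=\frac{p-1}2\cdot\frac{p}{p^2}=\frac12-\frac1{2p},$$
which has norm at least $\frac13$. One of $\chi(\Gamma(x))$, $\chi(\Gamma(-x))$ therefore has norm at least $\frac16$, in an arbitrary neighborhood of $0$.

So gluing stops here: for each single prime nothing is required of $\Gamma_p$, but one character of $G$ sees infinitely many primes, and it must be controlled by finitely many characters of $K$. Of course this rules out only one section. To answer the question we must rule out every section at every point, with no information on how it was chosen. Implication (b)$\Rightarrow$(c) does that. Let us see how quickly it settles the question.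

**Proof of Theorem 3 from (b)$\Rightarrow$(c).** All $t_p(G)$ are finite, so by (B4) every cross section $t_p(G)/t_p(H)\to t_p(G)$ is continuous, and $t_p(H)$ is ccs in $t_p(G)$. Suppose some cross section $G/H\to G$ is continuous at one point. Take $F$ and $r$ as in (c). As $F$ is finite, there is $p\in P$ with $t_p(F)=0$. Let $g$ be a generator of $t_p(G)=\mathbf Z(p^2)$. Then $r(g)\in t_p(H/F)\cong t_p(H)$, a group of exponent $p$, so $r(pg)=p\,r(g)=0$. But $pg$ is a nonzero element of $t_p(H)$, so $pg\notin F$ and $r(pg)=pg+F\ne0$, a contradiction. $\square$

The group $G$ in Theorem 3 is countable, so only the countable case of (b)$\Rightarrow$(c) was used.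

**Proof of Corollary 2 from Theorem 1.** Suppose $H$ is ccs in $G$, and take $L$ from (d). Subgroups of the torsion group $G$ are the direct sums of their primary components. Taking $p$-components in $G=H+L$ gives $t_p(G)=t_p(H)+t_p(L)$, and $t_p(H)\cap t_p(L)=t_p(H\cap L)$ is finite for all $p$ and $0$ for almost all $p$. By (d)$\Rightarrow$(a) in $t_p(G)$, condition (1) holds. Where the intersection is $0$ the sum is direct, so (2) holds.

Conversely, assume (1) and (2). For the primes where $t_p(H)$ is a direct summand of $t_p(G)$, let $L_p$ be a complement. For the finitely many other primes, (a)$\Rightarrow$(d) in $t_p(G)$ gives $L_p\le t_p(G)$ with $t_p(G)=t_p(H)+L_p$ and $t_p(H)\cap L_p$ finite. Put $L=\bigoplus_pL_p$. Then $G=H+L$, and $H\cap L=\bigoplus_p(t_p(H)\cap L_p)$ is finite. By (d)$\Rightarrow$(a), $H$ is ccs in $G$. $\square$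

For instance, if all $t_p(H)$ are finite, then (1) holds because finite subgroups are ccs. So if infinitely many of them are not direct summands, $H$ is not ccs.

## Extending characters of $H$ with finite control

We turn to (b)$\Rightarrow$(c). Notation for the rest of the notes: $H\le G$ is torsion, $K=G/H$, and
$$X=\widehat G,\qquad Z=\widehat H,\qquad \pi:X\to Z\ \text{restriction},\qquad Y=\ker\pi,$$
where $Y$, the group of characters of $G$ that kill $H$, is identified with $\widehat K$. The map $\pi$ is a continuous surjective homomorphism. Let $\mu$ be normalized Haar measure on $Z$ and $\mu^2$ that on $Z^2$. The section $\Gamma$ is normalized: $\Gamma(0)=0$, and $\Gamma$ is continuous at $0$.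

First translate the goal. Suppose we had an open subgroup $Z_0\le Z$ and a homomorphism $u:Z_0\to X$, continuous, with $\pi u(b)=b$. For $g\in G$ the map $b\mapsto u(b)(g)$ is a character of $Z_0$, so it is an element $r(g)$ of $\widehat{Z_0}=H/F$ with $F=Z_0^\perp$ finite. For $h\in H$ it is $b\mapsto b(h)$, so $r(h)=h+F$. So (c) asks for a homomorphic choice of extensions to $G$ of the characters $b\in Z_0$ of $H$.

Now see what continuity of $\Gamma$ offers. For $a\in Z$ pick an extension $\chi(a)\in X$. Since $\chi(a)\circ\Gamma$ is continuous at $0$, it is small wherever finitely many characters $\psi_j(a)\in Y$ are small. Consider the failure of additivity,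
$$\eta=\chi(a)+\chi(a')-\chi(a+a').$$
It restricts to $0$ on $H$, so $\eta\in Y$ and $\eta(\Gamma(x))=\eta(x)$: *the section disappears*. The character $\eta$ of $K$ is small wherever all the $\psi_j(a),\psi_j(a'),\psi_j(a+a')$ are small. The next lemma says that $\eta$ is then an integer combination of them. So $\chi$ is additive up to corrections by integer combinations of the control characters.

**Lemma 4.** Let $\psi_1,\dots,\psi_n,\eta\in\widehat K$ and $\delta>0$ be such that, for $x\in K$, $\max_j\|\psi_j(x)\|<\delta$ implies $\|\eta(x)\|\le\frac3{10}$. Then $\eta$ lies in the subgroup generated by $\psi_1,\dots,\psi_n$.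

*Proof.* Write $\psi=(\psi_1,\dots,\psi_n)$, and let $D_0\subset\mathbf T^n\times\mathbf T$ be the closure of the subgroup $\{(\psi(x),\eta(x)):x\in K\}$. It is a compact group. If $(0,t)\in D_0$, then there are $x$ with $\psi(x)$ arbitrarily near $0$ and $\eta(x)$ arbitrarily near $t$, so the hypothesis gives $\|t\|\le\frac3{10}$. Thus $\{t:(0,t)\in D_0\}$ is a subgroup of $\mathbf T$ whose elements all have norm at most $\frac3{10}$.

Such a subgroup is trivial. If $t\neq0$ has norm at most $\frac14$, doubling it doubles the norm. So some multiple $t'$ of $t$ has norm in $(\frac14,\frac12]$. Either $\|t'\|>\frac3{10}$, or $\|t'\|\in(\frac14,\frac3{10}]$ and $\|2t'\|=1-2\|t'\|\ge\frac25$. Both contradict the bound.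

Hence the projection of $D_0$ to $\mathbf T^n$ is injective. Since $D_0$ is compact, it is a topological isomorphism onto a closed subgroup $C$. Its inverse followed by the last coordinate is a continuous character $\theta$ of $C$ with $\eta=\theta\circ\psi$. Extend $\theta$ to $\mathbf T^n$. The continuous characters of $\mathbf T^n$ are $t\mapsto\sum l_jt_j$ with $l\in\mathbf Z^n$, so $\eta=\sum_jl_j\psi_j$. $\square$

If the number of control characters and the integer coefficients did not depend on $a,a'$, then subtracting the combination from $\chi$ would give exactly additive maps. They do depend on $a$ and $a'$, and $a\mapsto\chi(a)$ was an arbitrary choice. What saves us is that there are only countably many coefficient vectors. If the choice is measurable, then a single triple of vectors works on a set of pairs of positive measure. On a small coset it works for more than $99\%$ of the pairs, and then, for each fixed $g\in G$, Fourier analysis turns a 99% identity into a unique exact character. That last point is the next lemma. For $U\in L^2(Z_0)$ and a continuous character $\lambda:Z_0\to\{|z|=1\}$ we write $\widehat U(\lambda)=\int U\bar\lambda$.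

**Lemma 5.** Let $Z_0$ be a compact abelian group with normalized Haar measure, and let $U,V,W:Z_0\to\mathbf C$ be measurable and unimodular with
$$\mathrm{Re}\iint U(b)V(b')\overline{W(b+b')}\,db\,db'\ge.98 .$$
Then there is exactly one continuous character $\lambda:Z_0\to\{|z|=1\}$ with $|\widehat U(\lambda)|\ge.98$. Moreover $\|U-c\lambda\|_2\le.2$ for some $|c|=1$.

*Proof.* The characters $\lambda\otimes\lambda'$ form an orthonormal basis of $L^2(Z_0^2)$, and $U(b)V(b')$ has coefficients $\widehat U(\lambda)\widehat V(\lambda')$. Addition pushes the Haar measure of $Z_0^2$ to that of $Z_0$, so composition with it is an isometry $L^2(Z_0)\to L^2(Z_0^2)$. It sends $\lambda$ to $\lambda\otimes\lambda$. Hence $W(b+b')=\sum_\lambda\widehat W(\lambda)\,\lambda(b)\lambda(b')$ in $L^2(Z_0^2)$, and by Parseval the integral equals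
$$\sum_\lambda\widehat U(\lambda)\widehat V(\lambda)\overline{\widehat W(\lambda)} .$$
By Cauchy–Schwarz and $\sum|\widehat V|^2=\sum|\widehat W|^2=1$, its modulus is at most $\max_\lambda|\widehat U(\lambda)|$. The maximum exists because $\sum|\widehat U|^2=1$. So some $\lambda$ has $|\widehat U(\lambda)|\ge.98$. Two such characters would give $\sum|\widehat U|^2\ge2(.98)^2>1$. Finally, let $c$ be the phase of $\widehat U(\lambda)$. Then $\|U-c\lambda\|_2^2=2-2|\widehat U(\lambda)|\le.04$. $\square$

## Countable groups: from a 99% identity to a retraction

**Theorem 6.** Let $G$ be a countable abelian group, $H$ a torsion subgroup, and $\Gamma:G/H\to G$ a cross section that is Bohr-continuous at one point. Then there are a finite subgroup $F\le H$ and a homomorphism $r:G\to H/F$ with $r(h)=h+F$ for all $h\in H$.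

*Proof.* Normalize $\Gamma$. Since $G$ is countable, $X,Y,Z$ are compact and metrizable.

**Step 1. Uniform control on most of $Z$.** The aim is to bound the number of control characters on a large compact part of $Z$. For $k\ge1$ let
$$R_k=\Big\{(\chi,\psi)\in X\times Y^k:\ \text{for all }x\in K,\ \max_j\|\psi_j(x)\|\ge\tfrac1k\ \text{ or }\ \|\chi(\Gamma(x))\|\le\tfrac1{10}\Big\}.\tag{1}$$
For each fixed $x$ the condition is closed in $(\chi,\psi)$, so $R_k$ is compact. Let $X_k$ be its projection to $X$ and let $Z_k=\pi(X_k)$. Both are compact. If $(\chi,\psi)\in R_k$, then $(\chi,(\psi,0))\in R_{k+1}$, because $\frac1k\ge\frac1{k+1}$; so $X_k\subset X_{k+1}$.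

Let $\chi\in X$. Since $\chi\circ\Gamma$ is continuous at $0$ and $\chi(\Gamma(0))=0$, there are $\psi_1,\dots,\psi_n\in Y$ and $\delta>0$ such that $\max_j\|\psi_j(x)\|<\delta$ implies $\|\chi(\Gamma(x))\|\le\frac1{10}$. Take $k\ge n$ with $\frac1k\le\delta$ and pad with zeros; then $\chi\in X_k$. Hence $X=\bigcup_kX_k$, and $Z=\bigcup_kZ_k$ is an increasing union of compact sets. Fix $k$ with $\mu(Z_k)>\frac34$, and let
$$D=\{(a,a')\in Z^2:\ a,\ a',\ a+a'\in Z_k\}.$$
Each of the maps $a$, $a'$, $a+a'$ pushes $\mu^2$ to $\mu$. So the complement of $D$ is a union of three sets of measure less than $\frac14$, and $\mu^2(D)>\frac14$. This step has not used countability.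

**Step 2. Measurable choice, and one triple of coefficients.** The aim is an exact additive relation on a set of positive measure. The map $R_k\to Z_k$, $(\chi,\psi)\mapsto\pi(\chi)$, is a continuous surjection of compact metrizable spaces. By the Federer–Morse theorem (or that of Kuratowski and Ryll-Nardzewski) it has a Borel section $a\mapsto(\chi(a),\psi(a))$, so $\pi(\chi(a))=a$ for $a\in Z_k$.

Let $(a,a')\in D$ and $\eta=\chi(a)+\chi(a')-\chi(a+a')$. Then $\pi(\eta)=0$, so $\eta\in Y$ and $\eta(\Gamma(x))$ is the value at $x$ of $\eta$ as a character of $K$. If all $3k$ characters $\psi_j(a),\psi_j(a'),\psi_j(a+a')$ have norm less than $\frac1k$ at $x$, then (1) gives $\|\eta(x)\|\le\frac3{10}$. By Lemma 4 there are $l,l',l''\in\mathbf Z^k$ with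
$$\eta=l\cdot\psi(a)+l'\cdot\psi(a')-l''\cdot\psi(a+a').\tag{2}$$
For fixed $(l,l',l'')$ the set of $(a,a')\in D$ satisfying (2) is Borel, since both sides are Borel maps into a metrizable compact group. These countably many sets cover $D$, so one of them, $E$, has $\mu^2(E)>0$. For this triple put on $Z_k$
$$u=\chi-l\cdot\psi,\qquad v=\chi-l'\cdot\psi,\qquad w=\chi-l''\cdot\psi,$$
and $u=v=w=0$ off $Z_k$. These are Borel maps $Z\to X$. Since the $\psi_j$ take values in $Y=\ker\pi$, we have $\pi(u(a))=a$ for $a\in Z_k$, and (2) becomes
$$u(a)+v(a')=w(a+a')\qquad\text{for }(a,a')\in E\subset D.\tag{3}$$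

**Step 3. A coset where $E$ has density above $.99$.** The aim is to find an open subgroup $Z_0\le Z$ and a coset $Q=(a_0+Z_0)\times(a_0'+Z_0)$ with $\mu^2(E\cap Q)>.99\,\mu^2(Q)$. Choose a compact $E'\subset E$ of positive measure and an open $O\supset E'$ with $\mu^2(O)<\mu^2(E')/.99$. Since $Z$ is profinite, there is an open subgroup $Z_0\le Z$ with $E'+Z_0^2\subset O$. The set $E'+Z_0^2$ is a finite disjoint union of cosets $Q$ of $Z_0^2$, and
$$\sum_Q\mu^2(E'\cap Q)=\mu^2(E')>.99\,\mu^2(O)\ge.99\sum_Q\mu^2(Q).$$
So $\mu^2(E'\cap Q)>.99\,\mu^2(Q)$ for one of them. This is where torsion of $H$ enters. For $\mathbf Z\le\mathbf Q$ the group $Z$ is $\mathbf T$, which has no open subgroup except itself, and the step is not available.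

**Step 4. An exact homomorphism.** The aim is to turn (3), which holds on more than $99\%$ of $Q$, into the map $r$. For $g\in G$ and $b\in Z_0$ let
$$U^g(b)=e(u(a_0+b)(g)),\quad V^g(b)=e(v(a_0'+b)(g)),\quad W^g(b)=e(w(a_0+a_0'+b)(g)).$$
By (3) and Step 3, $U^g(b)V^g(b')=W^g(b+b')$ on a set of relative measure greater than $.99$ in $Z_0^2$. Elsewhere the integrand in Lemma 5 has modulus $1$, so the integral has real part at least $.99-.01=.98$. Let $\lambda_g$ be the unique continuous character of $Z_0$ with $|\widehat{U^g}(\lambda_g)|\ge.98$, and let $c_g$ be the corresponding constant, so $\|U^g-c_g\lambda_g\|_2\le.2$.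

*The map $g\mapsto\lambda_g$ is a homomorphism.* Since $u$ takes values in $\mathrm{Hom}(G,\mathbf T)$, $U^{g+g'}=U^gU^{g'}$. Therefore
$$\|U^{g+g'}-c_gc_{g'}\lambda_g\lambda_{g'}\|_2\le\|U^g(U^{g'}-c_{g'}\lambda_{g'})\|_2+\|(U^g-c_g\lambda_g)c_{g'}\lambda_{g'}\|_2\le.4,$$
and so $\|c_{g+g'}\lambda_{g+g'}-c_gc_{g'}\lambda_g\lambda_{g'}\|_2\le.6<\sqrt2$. Unimodular multiples of distinct characters are orthogonal unit vectors, at distance $\sqrt2$. Hence $\lambda_{g+g'}=\lambda_g\lambda_{g'}$.

*For $h\in H$, $\lambda_h(b)=e(b(h))$.* Since $E\subset D$, every $(a_0+b,a_0'+b')\in E\cap Q$ has $a_0+b\in Z_k$, so the set of $b\in Z_0$ with $a_0+b\in Z_k$ has relative measure greater than $.99$. For such $b$, the restriction of $u(a_0+b)$ to $H$ is $a_0+b$, so $U^h(b)=e(a_0(h))\,e(b(h))$. Hence the Fourier coefficient of $U^h$ at the character $b\mapsto e(b(h))$ has modulus at least $.99-.01=.98$. By uniqueness, this character is $\lambda_h$.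

By duality, the group of continuous characters of $Z_0$ is $H/F$, where $F=Z_0^\perp$ is finite and the class of $h$ corresponds to $b\mapsto e(b(h))$. So $r(g)=\lambda_g$ is a homomorphism $G\to H/F$ with $r(h)=h+F$. $\square$

Theorem 3 is now proved completely.

## Uncountable groups: lifting through an extremally disconnected space

For uncountable $G$, the compact spaces $R_k\to Z_k$ need not be metrizable, and the selection theorem of Step 2 is not available. This is the only obstacle, and the way around it is to change the domain of the choice. Replace $Z$ by the spectrum of $L^\infty(Z,\mu)$. It is a compact space over $Z$, and it is so disconnected that a *continuous* choice exists on it. Recall what is needed.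

**Definition (extremally disconnected space).** A compact Hausdorff space is extremally disconnected if the closure of every open set is open.

A finite discrete space is an example. The one-point compactification of $\mathbf N$ is not, since the closure of the set of even numbers is that set together with $\infty$, which is not open. A clopen subset of an extremally disconnected space is extremally disconnected. We use two textbook theorems.

* (Stone) The spectrum $S$ of $L^\infty$ of a finite measure is extremally disconnected. The real part of $L^\infty$ is order complete, hence so is that of $C(S)\cong L^\infty$. For open $O\subset S$, let $f_0$ be the supremum in $C(S)$ of all continuous $f$ with $0\le f\le1$ and $f=0$ off $O$. By Urysohn, $f_0\geq 1$ on $O$, and $f_0\le1$ since $1$ is an upper bound; so $f_0=1$ on $\overline O$. For $y\notin\overline O$ there is a continuous $f_1$ with $0\le f_1\le1$, $f_1=1$ on $\overline O$ and $f_1(y)=0$. It is an upper bound, so $f_0(y)=0$. Thus $f_0=1_{\overline O}$, and $\overline O$ is open.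
* (Gleason) Extremally disconnected compact Hausdorff spaces are projective among compact Hausdorff spaces: if $S'$ is one, $R\to C$ is a continuous surjection of compact Hausdorff spaces and $p:S'\to C$ is continuous, then $p$ lifts to a continuous map $S'\to R$.

**Proof of (b)$\Rightarrow$(c) in Theorem 1.** Normalize $\Gamma$ and carry out Step 1 of Theorem 6, which did not use countability. Keep $R_k,Z_k,k,D$ from there.

**Step 2′. A continuous choice on the spectrum.** The aim is the analogue of relation (3). Let $S_1,S_2$ be the Gelfand spectra of $L^\infty(Z,\mu)$ and $L^\infty(Z^2,\mu^2)$. We identify $C(S_1)$ and $C(S_2)$ with these algebras. Let $\hat\mu_2$ be the Radon probability measure on $S_2$ that represents $f\mapsto\int f\,d\mu^2$. Indicator functions in $L^\infty$ are idempotents, so they correspond to indicators of clopen sets. We need several maps, all obtained from the fact that a unital $*$-homomorphism $C(A)\to C(B)$ is composition with a continuous map $B\to A$.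

The maps $C(Z)\to L^\infty(Z)$ and $C(Z^2)\to L^\infty(Z^2)$ give continuous maps $p:S_1\to Z$ and $\mathbf P:S_2\to Z^2$. A continuous function $f$ on $Z$ corresponds to $f\circ p$ on $S_1$, and similarly for $\mathbf P$. In particular $\mathbf P$ pushes $\hat\mu_2$ to $\mu^2$. The maps $(a,a')\mapsto a,\ a',\ a+a'$ push $\mu^2$ to $\mu$. So composition with them is well defined on classes and gives $*$-homomorphisms $L^\infty(Z)\to L^\infty(Z^2)$, hence continuous maps $q_1,q_2,q_3:S_2\to S_1$. For $f\in C(Z)$ the function $f(a+a')$ on $Z^2$ corresponds on $S_2$ both to $f\circ p\circ q_3$ and to its composition with $\mathbf P$. With the same test for $q_1,q_2$ we get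
$$pq_1=\mathrm{pr}_1\mathbf P,\qquad pq_2=\mathrm{pr}_2\mathbf P,\qquad pq_3=pq_1+pq_2.\tag{4}$$

Let $S'\subset S_1$ be the clopen set corresponding to $1_{Z_k}$. Then $p(S')\subset Z_k$. Indeed, if $f\in C(Z)$ vanishes on $Z_k$, then $f1_{Z_k}=0$, so $f\circ p=0$ on $S'$. If some $s\in S'$ had $p(s)\notin Z_k$, Urysohn would give such an $f$ with $f(p(s))=1$.

By Stone's theorem $S'$ is extremally disconnected. By Gleason's theorem, $p|_{S'}:S'\to Z_k$ lifts through the surjection $R_k\to Z_k$, $(\chi,\psi)\mapsto\pi(\chi)$. So there is a continuous map
$$S'\to R_k,\quad s\mapsto(\chi(s),\psi(s)),\qquad\pi(\chi(s))=p(s).$$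

Let $\hat D=q_1^{-1}(S')\cap q_2^{-1}(S')\cap q_3^{-1}(S')$. It is the clopen set corresponding to the product of $1_{Z_k}(a)$, $1_{Z_k}(a')$ and $1_{Z_k}(a+a')$, that is, to $1_D$. So $\hat\mu_2(\hat D)=\mu^2(D)>\frac14$. For $s\in\hat D$, put $\eta=\chi(q_1s)+\chi(q_2s)-\chi(q_3s)$. By (4), $\pi(\eta)=pq_1s+pq_2s-pq_3s=0$, so $\eta\in Y$ and $\eta(\Gamma(x))=\eta(x)$ for $x\in K$. Where all $3k$ characters $\psi_j(q_is)$ have norm less than $\frac1k$, (1) gives $\|\eta(x)\|\le\frac3{10}$. By Lemma 4 there are $l,l',l''\in\mathbf Z^k$ with
$$\eta=l\cdot\psi(q_1s)+l'\cdot\psi(q_2s)-l''\cdot\psi(q_3s).$$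
For fixed $(l,l',l'')$ both sides depend continuously on $s\in\hat D$, so the set of solutions is closed. These countably many closed sets cover $\hat D$, so one of them, $E$, has $\hat\mu_2(E)>0$. For this triple let $u=\chi-l\cdot\psi$, $v=\chi-l'\cdot\psi$, $w=\chi-l''\cdot\psi$, continuous maps $S'\to X$. Then
$$\pi u(s)=p(s)\ \ (s\in S'),\qquad u(q_1s)+v(q_2s)=w(q_3s)\ \ (s\in E).\tag{5}$$

**Step 3′. A coset where $E$ has density above $.99$.** The aim is an open subgroup $Z_0\le Z$ and a coset $Q=(a_0+Z_0)\times(a_0'+Z_0)$ with $\hat\mu_2(E\cap\mathbf P^{-1}Q)>.99\,\mu^2(Q)$. The set $E$ now lives on $S_2$, so we approximate its indicator by a function on $Z^2$. The space $C(S_2)$ is dense in $L^1(\hat\mu_2)$. Under $C(S_2)=L^\infty(Z^2)$ the $L^1$-norms agree, and $C(Z^2)$ is $L^1$-dense in $L^\infty(Z^2)$. Locally constant functions are uniformly dense in $C(Z^2)$, by Stone–Weierstrass, because $Z^2$ is profinite. So there is a locally constant $f$ on $Z^2$ with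
$$\int|f\circ\mathbf P-1_E|\,d\hat\mu_2<.01\,\hat\mu_2(E).\tag{6}$$
By compactness, $f$ is constant on the cosets of $Z_0^2$ for some open subgroup $Z_0\le Z$. For each such coset $Q$ let $e_Q=\hat\mu_2(E\cap\mathbf P^{-1}Q)/\mu^2(Q)$, and recall $\hat\mu_2(\mathbf P^{-1}Q)=\mu^2(Q)$. If $f=c$ on $Q$, the set $\mathbf P^{-1}Q$ contributes to (6)
$$\big(|c|(1-e_Q)+|1-c|\,e_Q\big)\mu^2(Q)\ \ge\ \min(e_Q,1-e_Q)\,\mu^2(Q),$$
since $|c|+|1-c|\ge1$. Suppose $e_Q\le.99$ for every $Q$. Then $\min(e_Q,1-e_Q)\ge.01\,e_Q$: if $e_Q\le\frac12$ the minimum is $e_Q$, and otherwise it is $1-e_Q\ge.01\ge.01\,e_Q$. Summing over $Q$, the integral in (6) is at least $.01\sum_Qe_Q\,\mu^2(Q)=.01\,\hat\mu_2(E)$, a contradiction. So $e_Q>.99$ for some $Q$.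

**Step 4′. An exact homomorphism.** The aim is to come back from $S_1$ to functions on $Z$ and apply Lemma 5 as before. For $g\in G$ let $U^g\in C(S_1)=L^\infty(Z)$ be the function equal to $e(u(s)(g))$ for $s\in S'$ and to $1$ off $S'$. It is continuous because $S'$ is clopen. Define $V^g,W^g$ from $v,w$ in the same way. As functions on $Z$ they are unimodular almost everywhere (we choose unimodular representatives), and $U^{g+g'}=U^gU^{g'}$ almost everywhere.

The class of $U^g(a)V^g(a')\overline{W^g(a+a')}$ in $L^\infty(Z^2)$ corresponds to the function $U^g(q_1s)V^g(q_2s)\overline{W^g(q_3s)}$ on $S_2$. For $s\in E\subset\hat D$ all three points $q_is$ lie in $S'$, so by (5) this function equals $1$ on $E$; everywhere its modulus is at most $1$. Since $1_Q$ corresponds to $1_{\mathbf P^{-1}Q}$, the integral over $Q$ has real part at least $.99\,\mu^2(Q)-.01\,\mu^2(Q)=.98\,\mu^2(Q)$. Thus Lemma 5 applies on $Z_0$ to the translates $U^g(a_0+b)$, $V^g(a_0'+b)$, $W^g(a_0+a_0'+b)$. It yields for each $g$ a unique continuous character $\lambda_g$ of $Z_0$ at which $b\mapsto U^g(a_0+b)$ has Fourier coefficient of modulus at least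 $.98$. The computation in Step 4 with the bounds $.4$, $.6<\sqrt2$ used only $U^{g+g'}=U^gU^{g'}$ and Lemma 5, so again $\lambda_{g+g'}=\lambda_g\lambda_{g'}$.

Let $h\in H$. On $S'$ we have $U^h(s)=e(u(s)(h))=e(p(s)(h))$ by (5). The function $s\mapsto e(p(s)(h))$ corresponds to the continuous function $a\mapsto e(a(h))$ on $Z$, so $U^h(a)=e(a(h))$ for almost every $a\in Z_k$. Moreover $E\subset q_1^{-1}(S')$, and $q_1^{-1}(S')$ corresponds to $1_{Z_k\times Z}$. Therefore
$$\mu^2\big(Q\cap(Z_k\times Z)\big)=\hat\mu_2\big(\mathbf P^{-1}Q\cap q_1^{-1}(S')\big)\ge\hat\mu_2(E\cap\mathbf P^{-1}Q)>.99\,\mu^2(Q),$$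
which says that $Z_k$ has relative measure greater than $.99$ in $a_0+Z_0$. So $U^h(a_0+b)=e(a_0(h))\,e(b(h))$ for $b$ in a set of relative measure greater than $.99$ in $Z_0$. The Fourier coefficient at $b\mapsto e(b(h))$ has modulus at least $.98$, and by uniqueness $\lambda_h(b)=e(b(h))$.

As before, the continuous characters of $Z_0$ form the group $H/F$ with $F=Z_0^\perp$ finite, and $r(g)=\lambda_g$ is a homomorphism $G\to H/F$ with $r(h)=h+F$ for $h\in H$. This is (c). $\square$

With (a)$\Rightarrow$(b)$\Rightarrow$(c)$\Leftrightarrow$(d)$\Rightarrow$(a) in hand, Theorem 1 is proved, and with it Corollary 2.
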